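\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A maximum principle for weighted biharmonic functions on the disk:\\ failure in general, validity for radial weights}


\begin{abstract}
Let $\omega$ be a smooth logarithmically subharmonic weight on the unit disk that reproduces the origin. It was conjectured that a function $u$ with $\Delta(\omega^{-1}\Delta u)\le 0$ lies below a function $v$ with $\Delta(\omega^{-1}\Delta v)=0$ as soon as the boundary values and the interior normal derivatives of $u$ lie below those of $v$. We disprove this. The weight of the counterexample is $(1-\delta)|\varphi|^2+\delta$, where $\varphi$ is the Bergman zero divisor of one point near the circle. The principle fails even if both functions are $\omega$-biharmonic and have the same normal derivative. We also prove that the principle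 holds for every radial logarithmically subharmonic weight that is positive on the disk and smooth up to the boundary.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathbb{D}$ be the open unit disk in $\mathbb{C}$, $\mathbb{T}=\partial\mathbb{D}$, $dA$ the area measure on $\mathbb{D}$ normalized by $A(\mathbb{D})=1$, and $\Delta=\partial_x^2+\partial_y^2$. A \emph{weight} is a nonnegative integrable function $\omega$ on $\mathbb{D}$. It is \emph{logarithmically subharmonic} if $\log\omega$ is subharmonic, and \emph{reproducing} (for the origin) if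
\[
\int_{\mathbb{D}}h\,\omega\,dA=h(0)\qquad\text{for all bounded harmonic functions } h \text{ on } \mathbb{D}.
\]
When $\omega>0$ on $\mathbb{D}$, a real-valued $u\in C^\infty(\mathbb{D})$ is called \emph{$\omega$-biharmonic} if $\Delta(\omega^{-1}\Delta u)=0$ and \emph{sub-$\omega$-biharmonic} if $\Delta(\omega^{-1}\Delta u)\le0$ on $\mathbb{D}$. Throughout, $\partial_n$ is the normal derivative on $\mathbb{T}$ in the \emph{interior} direction, so $\partial_n=-\partial_r$ there. The following conjecture is taken from \cite{HMP}.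

\begin{conjecture}\label{conj}
Let $\omega$ be a logarithmically subharmonic reproducing weight, positive on $\mathbb{D}$ and $C^\infty$-smooth on $\overline{\mathbb{D}}$. Let $u,v\in C^\infty(\overline{\mathbb{D}})$ be real-valued, $u$ sub-$\omega$-biharmonic and $v$ $\omega$-biharmonic. Then
\[
u|_{\mathbb{T}}\le v|_{\mathbb{T}}\quad\text{and}\quad \partial_nu|_{\mathbb{T}}\le\partial_nv|_{\mathbb{T}}\quad\Longrightarrow\quad u\le v\ \text{ on }\mathbb{D}.
\]
\end{conjecture}

Since only $u-v$ matters, we may take $v=0$. The operator $\Delta\omega^{-1}\Delta$ has order four, and the natural data for it are the pair $(u,\partial_nu)$ on $\mathbb{T}$. If $\omega>0$ on $\overline{\mathbb{D}}$, a function $u\in C^\infty(\overline{\mathbb{D}})$ is determined by $\Delta\omega^{-1}\Delta u$, $u|_{\mathbb{T}}$ and $\partial_nu|_{\mathbb{T}}$, and depends linearly on them. For such a weight the conjecture therefore asserts that three linear maps preserve order: one for the interior data and one for each kind of boundary data.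

The reproducing condition also has a meaning for this boundary value problem. Let $\omega\in C^\infty(\overline{\mathbb{D}})$ be positive on $\mathbb{D}$ and let $q$ solve $\Delta q=\omega$, $q|_{\mathbb{T}}=0$; this is an $\omega$-biharmonic function. By Green's formula \eqref{green} below, $\int_{\mathbb{D}} k\omega\,dA=2\int_{\mathbb{T}} k\,\partial_rq\,d\sigma$ for harmonic polynomials $k$, where $d\sigma=d\theta/2\pi$. The left side equals $k(0)=\int_{\mathbb{T}} k\,d\sigma$ for all $k$ exactly if
\begin{equation}\label{torsion}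
\partial_nq=-\tfrac12\quad\text{on }\mathbb{T}.
\end{equation}
Testing with harmonic polynomials is enough: if $h$ is bounded and harmonic and $r<1$, then $h(r\,\cdot)$ is a uniform limit of harmonic polynomials on $\overline{\mathbb{D}}$, and one lets $r\to1$ by dominated convergence. So, for smooth positive weights, $\omega$ is reproducing precisely when $q$ has the same constant normal derivative as for $\omega=1$, where $q=(|z|^2-1)/4$.

For $\omega=1$ the boundary kernels can be written down and are positive (Example~\ref{ex:classical}). One might hope that the two hypotheses on $\omega$ preserve this picture. They do not, but radial symmetry together with logarithmic subharmonicity does.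

\subsection{Results}

For $0<a<1$ let
\begin{equation}\label{phi}
\varphi(z)=(1-\gamma^2)^{-1/2}\Big(1-\frac{\gamma^2}{(1-az)^2}\Big),\qquad \gamma=1-a^2 .
\end{equation}
This is the one-point zero divisor at $a$ of the Bergman space $A^2$ of square integrable analytic functions on $\mathbb{D}$.

\begin{theorem}\label{thm:A}
There are a real-analytic, strictly positive, logarithmically subharmonic reproducing weight $\omega$ on $\overline{\mathbb{D}}$ and an $\omega$-biharmonic $u\in C^\infty(\overline{\mathbb{D}})$ with $u\le0$ and $\partial_nu\le0$ on $\mathbb{T}$, but $u(z_0)>0$ for some $z_0\in\mathbb{D}$. One may take $\omega=(1-\delta)|\varphi|^2+\delta$ with $a<1$ close to $1$ and then $\delta>0$ small.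
\end{theorem}

Thus Conjecture~\ref{conj} is false, with $v=0$. The boundary values alone can cause the failure:

\begin{theorem}\label{thm:Aprime}
In Theorem~\ref{thm:A} one can have in addition $\partial_nu=0$ on $\mathbb{T}$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\omega\in C^\infty(\overline{\mathbb{D}})$ be positive on $\mathbb{D}$, radial and logarithmically subharmonic. If $u,v\in C^\infty(\overline{\mathbb{D}})$ are real-valued, $u$ is sub-$\omega$-biharmonic and $v$ is $\omega$-biharmonic, then $u\le v$ and $\partial_nu\le\partial_nv$ on $\mathbb{T}$ imply $u\le v$ on $\mathbb{D}$.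
\end{theorem}

The reproducing property is not needed in Theorem~\ref{thm:B}: for a radial weight it is only the normalization $\int_{\mathbb{D}}\omega\,dA=1$, and multiplying $\omega$ by a positive constant changes neither class of functions.

The counterexample is found by looking at the second order behavior of a solution at $\mathbb{T}$. If $w|_{\mathbb{T}}=f$ and $\partial_nw=0$, then at boundary points off $\operatorname{supp}f$ where $\omega>0$ and the harmonic function $h=\omega^{-1}\Delta w$ is nonzero, the sign of $w$ just inside $\mathbb{T}$ is that of $h$. Section~\ref{sec:test} explains this and computes $h$ for $\omega=1$. In Section~\ref{sec:kernel} we find an explicit reproducing kernel for the weight $|\varphi|^2$; in Section~\ref{sec:sign} we use it to compute $h$ and find that $h$ can be negative at such a point even if $f\ge0$. The zero of $|\varphi|^2$ is removed in Section~\ref{sec:remove}, which proves Theorem~\ref{thm:A}; Section~\ref{sec:equal} proves Theorem~\ref{thm:Aprime}. Section~\ref{sec:radial}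 is independent of Sections~\ref{sec:test}--\ref{sec:equal} and proves Theorem~\ref{thm:B}.

\subsection{Conventions and standard facts}

``Smooth'' means $C^\infty$. We write $\hat f(n)=\int_{\mathbb{T}}f(\zeta)\bar\zeta^n\,d\sigma(\zeta)$. A harmonic polynomial is a polynomial in $z$ plus a polynomial in $\bar z$, with complex coefficients; the restrictions of these to $\mathbb{T}$ are the trigonometric polynomials. The reproducing identity extends to complex-valued bounded harmonic functions by linearity. Green's formula, in our normalization, is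
\begin{equation}\label{green}
\int_{\mathbb{D}}(k\,\Delta w-w\,\Delta k)\,dA=2\int_{\mathbb{T}}(k\,\partial_rw-w\,\partial_rk)\,d\sigma .
\end{equation}

\smallskip
\noindent\textbf{Fact 1.} For $F\in C^\infty(\overline{\mathbb{D}})$ and $f\in C^\infty(\mathbb{T})$, the problem $\Delta w=F$, $w|_{\mathbb{T}}=f$ has a unique solution $w\in C^\infty(\overline{\mathbb{D}})$ \cite{GT}.

\smallskip
\noindent\textbf{Fact 2.} Let $\omega\in C^\infty(\overline{\mathbb{D}})$ be strictly positive on $\overline{\mathbb{D}}$. Then $\Delta\omega^{-1}\Delta$ is strongly elliptic with smooth coefficients, and its form $\int\omega^{-1}\Delta u\,\Delta v$ is positive definite on $H^2_0$. Consequently the problem $\Delta(\omega^{-1}\Delta w)=F$, $w|_{\mathbb{T}}=f$, $\partial_nw|_{\mathbb{T}}=g$ with smooth data has a unique solution $w\in C^\infty(\overline{\mathbb{D}})$, and $\Delta\omega^{-1}\Delta:H^{j+4}\cap H^2_0\to H^j$ is an isomorphism for each integer $j\ge0$ \cite{ADN,LM}. Here $H^j=H^j(\mathbb{D})$ are the Sobolev spaces and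 $H^2_0$ is the subspace of $H^2$ of functions with vanishing value and normal derivative on $\mathbb{T}$.

\section{A sign test at the boundary}\label{sec:test}

Fix boundary data $w=f$, $\partial_nw=0$. The unknown is really the harmonic function $h=\omega^{-1}\Delta w$, since $w$ is recovered from $h$ and $f$ by Fact~1. The next lemma states what $h$ must satisfy, and how its boundary values control the sign of $w$. It is phrased so that $\omega$ may have zeros.

\begin{lemma}\label{lem:test}
Let $\omega\in C^\infty(\overline{\mathbb{D}})$ be nonnegative, let $h\in C^\infty(\overline{\mathbb{D}})$ be real and harmonic in $\mathbb{D}$, let $f\in C^\infty(\mathbb{T})$ be real, and let $w\in C^\infty(\overline{\mathbb{D}})$ solve $\Delta w=\omega h$, $w|_{\mathbb{T}}=f$.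
\begin{itemize}
\item[(i)] $\partial_nw=0$ on $\mathbb{T}$ if and only if
\begin{equation}\label{moment}
\int_{\mathbb{D}}k\,h\,\omega\,dA=-2\int_{\mathbb{T}}f\,\partial_rk\,d\sigma\qquad\text{for all harmonic polynomials }k.
\end{equation}
\item[(ii)] Suppose $\partial_nw=0$ on $\mathbb{T}$, and let $e^{ix}\in\mathbb{T}\setminus\operatorname{supp}f$. Then $w(re^{ix})=\frac12(1-r)^2\,(\omega h)(e^{ix})+O((1-r)^3)$ as $r\to1$. In particular, if $\omega(e^{ix})>0$ and $h(e^{ix})<0$, then $w(re^{ix})<0$ for all $r<1$ close to $1$.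
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{green}, $\int_{\mathbb{D}} kh\omega\,dA=2\int_{\mathbb{T}} k\,\partial_rw\,d\sigma-2\int_{\mathbb{T}} f\,\partial_rk\,d\sigma$. So \eqref{moment} says that $\partial_rw$ is orthogonal to all trigonometric polynomials, that is, $\partial_rw=0$. For (ii), use $\Delta=\partial_r^2+r^{-1}\partial_r+r^{-2}\partial_\theta^2$. On $\mathbb{T}$ near $e^{ix}$ we have $w=0$ and $\partial_rw=0$, hence $\partial_r^2w=\Delta w=\omega h$ at $e^{ix}$, and Taylor's formula applies.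
\end{proof}

\subsection*{The unweighted case}

Let $\omega=1$, let $f\in C^\infty(\mathbb{T})$ be real, let $w$ be the biharmonic function with $w=f$, $\partial_nw=0$ on $\mathbb{T}$ (Fact~2), and write $h=\Delta w=\sum_nh_nr^{|n|}e^{in\theta}$. Testing \eqref{moment} with $k=\bar z^n$, $n\ge0$, gives $h_n/(n+1)=-2n\hat f(n)$. Since $h$ is real, for $|z|<1$
\[
h(z)=-4\operatorname{Re}\sum_{n\ge0}n(n+1)\hat f(n)z^n=-4\operatorname{Re}\int_{\mathbb{T}}f(\zeta)\,\frac{2t}{(1-t)^3}\,d\sigma(\zeta),\qquad t=z\bar\zeta .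
\]
Both sides extend continuously to $z\in\mathbb{T}\setminus\operatorname{supp}f$. For $t=e^{i\alpha}$ with $\alpha\notin2\pi\mathbb{Z}$ we have $1-t=-2i\sin(\alpha/2)e^{i\alpha/2}$, so
\begin{equation}\label{trig}
\frac{t}{(1-t)^2}=-\frac1{4\sin^2(\alpha/2)},\qquad \frac2{1-t}=1+i\cot\frac\alpha2 .
\end{equation}
Hence
\begin{equation}\label{unweighted}
h(e^{ix})=\int_{\mathbb{T}}\frac{f(e^{iy})}{\sin^2\frac{x-y}2}\,d\sigma(e^{iy})\qquad (e^{ix}\notin\operatorname{supp}f).
\end{equation}
For $f\ge0$, $f\not\equiv0$, this is positive: the test of Lemma~\ref{lem:test} detects no violation. For the weight $|\varphi|^2$ the numerator $1$ in the kernel $1/\sin^2$ will be replaced by a function $E(x,y)$, and the question becomes whether $E$ can be negative.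

To find $h$ for another weight we need the analogue of the kernel above. Suppose $Q(z,\lambda)$ is real, harmonic in $z$, and satisfies $\int_{\mathbb{D}} kQ(\cdot,\lambda)\omega\,dA=k(\lambda)$ for harmonic polynomials $k$, and let $D_\lambda=\lambda\partial_\lambda+\bar\lambda\partial_{\bar\lambda}$ be the operator $r\partial_r$ in the variable $\lambda$. Then, formally, $h(z)=-2\int_{\mathbb{T}} f(\zeta)D_\lambda Q(z,\zeta)\,d\sigma(\zeta)$ satisfies \eqref{moment}. For $\omega=|\varphi|^2$ we can compute $Q$.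

\section{The weight $|\varphi|^2$ and its kernel}\label{sec:kernel}

Let $0<a<1$, $\gamma=1-a^2$ and $m=2-a^2=1+\gamma$. Since $(1-az)^2-\gamma^2=(1-az-\gamma)(1-az+\gamma)=a(a-z)(m-az)$ and $1-\gamma^2=(1-\gamma)(1+\gamma)=a^2m$, the function \eqref{phi} is
\begin{equation}\label{phifactor}
\varphi(z)=(a^2m)^{-1/2}\,\frac{a(a-z)(m-az)}{(1-az)^2} .
\end{equation}
As $m>1>a$, it is analytic in a neighborhood of $\overline{\mathbb{D}}$ and its only zero in $\overline{\mathbb{D}}$ is $a$. Put $\omega_0=|\varphi|^2$.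

\begin{lemma}\label{lem:repr}
The weight $\omega_0$ is reproducing.
\end{lemma}

\begin{proof}
Let $k_a(z)=(1-az)^{-2}$. It is the reproducing kernel of $A^2$ at $a$: $\langle G,k_a\rangle=G(a)$. In particular $k_a(a)=\gamma^{-2}$, so $\varphi=c\,(1-k_a/k_a(a))$ with $c=(1-\gamma^2)^{-1/2}$. For $n\ge1$ the function $z^n\varphi$ vanishes at $0$ and at $a$; it is therefore orthogonal to $1$ and to $k_a$, hence to $\varphi$, which gives $\int_{\mathbb{D}} z^n|\varphi|^2\,dA=0$. Also, since $\langle\varphi,k_a\rangle=\varphi(a)=0$, $\|\varphi\|^2=c\,\langle\varphi,1\rangle=c\,\varphi(0)=c^2(1-\gamma^2)=1$. Taking conjugates, $\int_{\mathbb{D}} k\omega_0\,dA=k(0)$ for harmonic polynomials $k$. The passage to bounded harmonic functions is the approximation argument given after \eqref{torsion}.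
\end{proof}

If $F$ is an analytic polynomial, then $F\varphi$ lies in the space $\{G\in A^2:G(a)=0\}$. With
\[
t=z\bar\lambda,
\]
the reproducing kernel of this space is the kernel of $A^2$ minus its component along $k_a$:
\[
J(z,\lambda)=\frac1{(1-t)^2}-\frac{\gamma^2}{(1-az)^2(1-a\bar\lambda)^2} .
\]
Dividing by $\varphi(z)\overline{\varphi(\lambda)}$ gives the kernel for the weight $\omega_0$, and there is a pleasant cancellation.

\begin{lemma}\label{lem:K}
For $z\in\overline{\mathbb{D}}$ and $\lambda\in\mathbb{D}$, both different from $a$, let $K(z,\lambda)=J(z,\lambda)/(\varphi(z)\overline{\varphi(\lambda)})$, and put $b=a/m\in(0,1)$, $C=2\gamma^2/m^2$. Then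
\begin{equation}\label{K}
K(z,\lambda)=\frac{1-tL}{(1-t)^2},\qquad L(z,\lambda)=\frac{C}{(1-bz)(1-b\bar\lambda)} .
\end{equation}
\end{lemma}

\begin{proof}
Let $X=(1-az)(1-a\bar\lambda)=1-az-a\bar\lambda+a^2t$. Then
\[
J=\frac{X^2-\gamma^2(1-t)^2}{(1-t)^2X^2}=\frac{(X-\gamma(1-t))\,(X+\gamma(1-t))}{(1-t)^2X^2},
\]
and, since $\gamma=1-a^2$,
\begin{align*}
X-\gamma(1-t)&=a^2-az-a\bar\lambda+t=(z-a)(\bar\lambda-a),\\
X+\gamma(1-t)&=m-az-a\bar\lambda+(2a^2-1)t .
\end{align*}
By \eqref{phifactor}, $\varphi(z)\overline{\varphi(\lambda)}=m^{-1}(z-a)(\bar\lambda-a)(m-az)(m-a\bar\lambda)X^{-2}$. Hence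
\[
(1-t)^2K=\frac{m\,\big(m-az-a\bar\lambda+(2a^2-1)t\big)}{(m-az)(m-a\bar\lambda)} .
\]
The denominator is $m^2-maz-ma\bar\lambda+a^2t$, so numerator minus denominator equals $\big(m(2a^2-1)-a^2\big)t$. Finally, $a^2-(2-a^2)(2a^2-1)=2-4a^2+2a^4=2\gamma^2$, so $(1-t)^2K=1-2\gamma^2t/\big((m-az)(m-a\bar\lambda)\big)=1-tL$.
\end{proof}

From now on $K$ is defined by \eqref{K}, also for $z=a$ or $\lambda=a$, and for $z,\lambda\in\overline{\mathbb{D}}$ with $z\bar\lambda\ne1$. It is analytic in $z$ near $\overline{\mathbb{D}}$ for each $\lambda\in\mathbb{D}$, antianalytic in $\lambda$, and $K(0,\lambda)=1$. For the constant weight $1$ one has the same formula with $L=0$.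

\begin{lemma}\label{lem:Q}
Let $\lambda\in\mathbb{D}$, $\vartheta=\bar\lambda\,\partial_{\bar\lambda}$ and $Q=2\operatorname{Re}K-1$. For every harmonic polynomial $k$,
\begin{equation}\label{Q}
\int_{\mathbb{D}}k\,Q(\cdot,\lambda)\,\omega_0\,dA=k(\lambda),\qquad \int_{\mathbb{D}}k\cdot2\operatorname{Re}(\vartheta K)(\cdot,\lambda)\,\omega_0\,dA=(r\partial_rk)(\lambda).
\end{equation}
\end{lemma}

\begin{proof}
Let $F$ be an analytic polynomial. For $\lambda\ne a$,
\[
\int_{\mathbb{D}} F\,\overline{K(\cdot,\lambda)}\,\omega_0\,dA=\frac1{\varphi(\lambda)}\int_{\mathbb{D}} F\varphi\,\overline{J(\cdot,\lambda)}\,dA=F(\lambda),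
\]
and for $\lambda=a$ the equality of the outer terms holds by continuity. Since $FK(\cdot,\lambda)$ is bounded and analytic, Lemma~\ref{lem:repr} gives $\int_{\mathbb{D}} FK(\cdot,\lambda)\omega_0\,dA=F(0)K(0,\lambda)=F(0)=\int_{\mathbb{D}} F\omega_0\,dA$. As $Q=K+\overline K-1$, the first identity follows for $k=F$. It follows for $k=\overline F$ by conjugation because $Q$ is real. For the second identity apply $D_\lambda=\lambda\partial_\lambda+\bar\lambda\partial_{\bar\lambda}$ under the integral sign; since $K$ is antianalytic in $\lambda$, $D_\lambda Q=2\operatorname{Re}\vartheta K$.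
\end{proof}

\section{A sign change in the boundary kernel}\label{sec:sign}

\subsection{The solution with data $(f,0)$}

Let $f\in C^\infty(\mathbb{T})$ be real. Section~\ref{sec:test} suggests $h_0=-4\operatorname{Re}\int_{\mathbb{T}} f(\zeta)(\vartheta K)(\cdot,\zeta)\,d\sigma$. As $K$ is singular at $z=\zeta\in\mathbb{T}$, we approach the circle from inside and set, for $0<\tau<1$,
\[
h_\tau(z)=-4\operatorname{Re}\int_{\mathbb{T}}f(\zeta)\,(\vartheta K)(z,\tau\zeta)\,d\sigma(\zeta),\qquad z\in\overline{\mathbb{D}} .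
\]

\begin{lemma}\label{lem:h0}
As $\tau\to1$, $h_\tau$ converges uniformly on $\overline{\mathbb{D}}$ to a function $h_0\in C^\infty(\overline{\mathbb{D}})$ that is harmonic in $\mathbb{D}$ and satisfies \eqref{moment} with $\omega=\omega_0$. For $e^{ix}\notin\operatorname{supp}f$,
\begin{equation}\label{E}
h_0(e^{ix})=\int_{\mathbb{T}}f(e^{iy})\,\frac{E(x,y)}{\sin^2\frac{x-y}2}\,d\sigma(e^{iy}),\qquad E(x,y)=1+\cot\tfrac{x-y}2\,\operatorname{Im}L-\operatorname{Re}\vartheta L ,
\end{equation}
where $x-y\notin2\pi\mathbb{Z}$, and $L$ and $\vartheta L$ are evaluated at $z=e^{ix}$, $\lambda=e^{iy}$.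
\end{lemma}

\begin{proof}
\emph{Convergence.} By \eqref{K}, $K=\sum_{n\ge0}(n+1)t^n-L\sum_{n\ge0}nt^n$. Expand $(1-b\bar\lambda)^{-1}=\sum_{j\ge0}b^j\bar\lambda^j$ and use $\vartheta\bar\lambda^l=l\bar\lambda^l$. The series converge absolutely for $|z|\le1$, $|\lambda|=\tau<1$, and
\[
\int_{\mathbb{T}} f(\zeta)(\vartheta K)(z,\tau\zeta)\,d\sigma=\sum_{n\ge0}n(n+1)\tau^n\hat f(n)z^n-\frac{C}{1-bz}\sum_{n\ge0}c_n(\tau)z^n,
\]
with $c_n(\tau)=n\sum_{j\ge0}b^j(n+j)\tau^{n+j}\hat f(n+j)$. Since $f$ is smooth, for each $l\ge1$ there is $C_l$ with $|\hat f(n)|\le C_l(1+n)^{-l}$ for $n\ge0$; hence $|c_n(\tau)|\le C_l(1-b)^{-1}n(1+n)^{1-l}$ for all $\tau\le1$, and each $c_n$ is continuous on $[0,1]$. So both series, and all their $z$-derivatives, converge uniformly on $\overline{\mathbb{D}}$, uniformly in $\tau\le1$. Therefore $h_\tau\to h_0$ uniformly, where $h_0$ is given by the same formula with $\tau=1$; it is the real part of an analytic function that is smooth on $\overline{\mathbb{D}}$.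

\emph{Moments.} By Fubini and \eqref{Q}, $\int_{\mathbb{D}} kh_\tau\omega_0\,dA=-2\int_{\mathbb{T}} f(\zeta)(r\partial_rk)(\tau\zeta)\,d\sigma(\zeta)$. Let $\tau\to1$.

\emph{Boundary values.} Let $z=e^{ix}\notin\operatorname{supp}f$. Then $(\vartheta K)(z,\tau\zeta)\to(\vartheta K)(z,\zeta)$ uniformly for $\zeta\in\operatorname{supp}f$, so $h_0(z)=-4\int_{\mathbb{T}} f(\zeta)\operatorname{Re}(\vartheta K)(z,\zeta)\,d\sigma$. Put $\zeta=e^{iy}$, $\alpha=x-y$, $t=e^{i\alpha}$. Since $\vartheta t=t$,
\[
\vartheta K=-\frac{t(L+\vartheta L)}{(1-t)^2}+\frac{2t(1-tL)}{(1-t)^3} .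
\]
Write $1-tL=(1-t)L+(1-L)$ and use \eqref{trig}:
\[
\vartheta K=\frac1{4\sin^2(\alpha/2)}\Big[L+\vartheta L-2L-\frac{2(1-L)}{1-t}\Big]
=\frac{\vartheta L-1-i\cot(\alpha/2)\,(1-L)}{4\sin^2(\alpha/2)} .
\]
The real part of the last numerator is $\operatorname{Re}\vartheta L-1-\cot(\alpha/2)\operatorname{Im}L=-E$.
\end{proof}

For $L=0$ we recover \eqref{unweighted}.

\subsection{The limit $a\to1$}

The function $L$ varies fastest near $z=\lambda=1$, at the scale
\[
\beta=1-b=\frac{m-a}m=\frac{(1-a)(2+a)}m ,
\]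
which is comparable to the distance $1-a$ of the zero from the circle. At that scale $L$ stays bounded while $\vartheta L$ and $\cot\frac{x-y}2$ are of order $1/\beta$, so the two correction terms in $E$ dominate the term $1$.

\begin{lemma}\label{lem:limit}
Fix real $X\ne Y$. As $a\to1$,
\[
\beta\,E(\beta X,\beta Y)\longrightarrow\frac89\cdot\frac{1+3Y^2-2XY}{(1+X^2)(1+Y^2)^2} .
\]
In particular $\beta E(3\beta,\beta)\to-\frac2{45}$.
\end{lemma}

\begin{proof}
Let $z=e^{i\beta X}$, $\zeta=e^{i\beta Y}$. Since $b=1-\beta$, $1-bz=\beta(1-iX)+O(\beta^2)$ and $1-b\bar\zeta=\beta(1+iY)+O(\beta^2)$. Moreover $C/\beta^2=2(1+a)^2/(2+a)^2\to\frac89$ and $\vartheta L=\frac{b\bar\zeta}{1-b\bar\zeta}L$. Hence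
\[
L\to L_0=\frac{8/9}{(1-iX)(1+iY)},\qquad \beta\,\vartheta L\to\frac{L_0}{1+iY},\qquad \beta\cot\frac{\beta(X-Y)}2\to\frac2{X-Y} .
\]
Now
\begin{align*}
\operatorname{Im}\frac1{(1-iX)(1+iY)}&=\frac{\operatorname{Im}\,(1+iX)(1-iY)}{(1+X^2)(1+Y^2)}=\frac{X-Y}{(1+X^2)(1+Y^2)},\\
\operatorname{Re}\frac1{(1-iX)(1+iY)^2}&=\frac{\operatorname{Re}\,(1+iX)(1-iY)^2}{(1+X^2)(1+Y^2)^2}=\frac{1-Y^2+2XY}{(1+X^2)(1+Y^2)^2} .
\end{align*}
By \eqref{E} the limit of $\beta E$ is
\[
\frac89\cdot\frac{2(1+Y^2)-(1-Y^2+2XY)}{(1+X^2)(1+Y^2)^2},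
\]
as claimed. For $X=3$, $Y=1$ it is $\frac89\cdot\frac{-2}{40}=-\frac2{45}$.
\end{proof}

\begin{remark}
The limit is negative exactly if $2XY>1+3Y^2$; this forces $Y\ne0$. Since the condition is unchanged under $(X,Y)\mapsto(-X,-Y)$, let $Y>0$. The condition becomes $X>\frac12(Y^{-1}+3Y)$, where the right side is larger than $Y$ and at least $\sqrt3$. So, in the limit, boundary mass near $1$ at scale $\beta$ has a negative influence farther out on the same side.
\end{remark}

\subsection{Choice of $f$}\label{sec:choice}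

By Lemma~\ref{lem:limit} we can fix $a<1$ so close to $1$ that, with $x=3\beta$ and $y=\beta$, $E(x,y)<0$ and $e^{ix}\ne e^{iy}$. Choose $f\in C^\infty(\mathbb{T})$, $f\ge0$, $f\not\equiv0$, supported so close to $e^{iy}$ that $e^{ix}\notin\operatorname{supp}f$ and $E(x,\cdot)<0$ on $\operatorname{supp}f$. Let $h_0$ be as in Lemma~\ref{lem:h0} and let $w_0\in C^\infty(\overline{\mathbb{D}})$ solve $\Delta w_0=\omega_0h_0$, $w_0|_{\mathbb{T}}=f$. By \eqref{E}, $h_0(e^{ix})<0$, and $\omega_0(e^{ix})>0$. Since $h_0$ satisfies \eqref{moment}, both parts of Lemma~\ref{lem:test} apply and give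
\begin{equation}\label{w0}
\partial_nw_0=0\ \text{ on }\mathbb{T},\qquad w_0(z_0)<0\ \text{ for some }z_0\in\mathbb{D} .
\end{equation}
We keep $a$, $f$, $h_0$, $w_0$ and $z_0$ fixed through Section~\ref{sec:equal}.

\section{Removing the zero of the weight}\label{sec:remove}

The function $-w_0$ would disprove the conjecture, except that $\omega_0$ vanishes at $a$. We perturb $\omega_0$ to a positive weight in the same class, and correct $w_0$ accordingly. The point is to keep the corrected function exactly biharmonic for the new weight and the sign of its normal derivative under control. Property \eqref{torsion} is the tool for the latter.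

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $0<\delta<1$ let $\omega_\delta=(1-\delta)\omega_0+\delta$. It is real-analytic on $\overline{\mathbb{D}}$, at least $\delta$, and reproducing, being a convex combination of the reproducing weights $\omega_0$ and $1$. With $F=\sqrt{1-\delta}\,\varphi$ we have $\omega_\delta=|F|^2+\delta$ and
\[
\Delta\log\omega_\delta=4\partial\bar\partial\log(|F|^2+\delta)=\frac{4\delta|F'|^2}{\omega_\delta^2}\ge0,
\]
so $\omega_\delta$ is logarithmically subharmonic.

Let $p,q_0,q_1\in C^\infty(\overline{\mathbb{D}})$ vanish on $\mathbb{T}$ with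
\[
\Delta p=(1-\omega_0)h_0,\qquad \Delta q_0=\omega_0,\qquad\Delta q_1=1,
\]
and let $q_\delta=(1-\delta)q_0+\delta q_1$, so that $\Delta q_\delta=\omega_\delta$. By \eqref{torsion}, applied to the reproducing weight $\omega_\delta$, $\partial_nq_\delta=-\frac12$ on $\mathbb{T}$. With $M=\max_{\mathbb{T}}|\partial_np|$ put
\[
w_\delta=w_0+\delta p-2M\delta\,q_\delta .
\]
Then:
\begin{itemize}
\item $\Delta w_\delta=\omega_0h_0+\delta(1-\omega_0)h_0-2M\delta\,\omega_\delta=\omega_\delta(h_0-2M\delta)$, so $\omega_\delta^{-1}\Delta w_\delta$ is harmonic and $w_\delta$ is $\omega_\delta$-biharmonic;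
\item $w_\delta=f\ge0$ on $\mathbb{T}$;
\item $\partial_nw_\delta=\delta(\partial_np+M)\ge0$ on $\mathbb{T}$, by \eqref{w0};
\item $w_\delta(z_0)=w_0(z_0)+O(\delta)<0$ for small $\delta>0$.
\end{itemize}
The functions $u=-w_\delta$ and $\omega=\omega_\delta$ have all the required properties.
\end{proof}

\section{Equal normal derivatives}\label{sec:equal}

In the preceding proof $\partial_nu$ is nonpositive and of size $O(\delta)$. We now replace it by $0$. The perturbation of the normal derivative is small, but the coefficient $\omega_\delta^{-1}$ of $\Delta\omega_\delta^{-1}\Delta$ blows up at $a$ as $\delta\to0$, so a bound that is uniform in $\delta$ is needed. It comes from the fact that a harmonic function is controlled by its size near $\mathbb{T}$, where $\omega_\delta$ stays bounded away from $0$.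

\begin{proof}[Proof of Theorem~\ref{thm:Aprime}]
Let $0<\delta\le\frac12$, and let $\omega_\delta$, $w_\delta$, $p$ and $M$ be as in the proof of Theorem~\ref{thm:A}. By Fact~2 there is an $\omega_\delta$-biharmonic $\tilde w_\delta\in C^\infty(\overline{\mathbb{D}})$ with $\tilde w_\delta=f$ and $\partial_n\tilde w_\delta=0$ on $\mathbb{T}$. Put $d=w_\delta-\tilde w_\delta$. On $\mathbb{T}$ we have $d=0$ and $\partial_nd=\delta g$, where $g=\partial_np+M$ is smooth and independent of $\delta$. Let $\eta=\omega_\delta^{-1}\Delta d=\sum_n\eta_nr^{|n|}e^{in\theta}$, which is harmonic and smooth on $\overline{\mathbb{D}}$, and write $\|\eta\|$ for its norm in $L^2(\mathbb{D},dA)$. Then $\|\eta\|^2=\sum_n|\eta_n|^2/(|n|+1)$. By \eqref{green} and the Cauchy--Schwarz inequality,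
\[
\int_{\mathbb{D}}\omega_\delta\eta^2\,dA=\int_{\mathbb{D}}\eta\,\Delta d\,dA=-2\delta\int_{\mathbb{T}}\eta g\,d\sigma\le2\delta\,\|\eta\|\Big(\sum_n(|n|+1)|\hat g(n)|^2\Big)^{1/2} .
\]
Choose $r_0\in(a,1)$. On $r_0<|z|<1$ we have $\omega_\delta\ge\frac12\omega_0\ge c_0$ with $c_0>0$ independent of $\delta$. The circular means of $\eta^2$ increase with the radius, so $\|\eta\|^2\le(1-r_0^2)^{-1}\int_{r_0<|z|<1}\eta^2\,dA$. Therefore
\[
c_0(1-r_0^2)\|\eta\|^2\le\int_{\mathbb{D}}\omega_\delta\eta^2\,dA=O(\delta)\|\eta\|,\qquad\text{and hence}\qquad\|\eta\|=O(\delta) .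
\]
Finally, $d$ vanishes on $\mathbb{T}$, so it is the Green potential of $\Delta d=\omega_\delta\eta$:
\[
d(z_0)=\frac12\int_{\mathbb{D}}\log\Big|\frac{\zeta-z_0}{1-\bar z_0\zeta}\Big|\,\omega_\delta(\zeta)\eta(\zeta)\,dA(\zeta)=O(\delta),
\]
because the logarithm is in $L^2(\mathbb{D})$ and the $\omega_\delta$ are uniformly bounded. Hence $\tilde w_\delta(z_0)=w_\delta(z_0)-d(z_0)=w_0(z_0)+O(\delta)<0$ for small $\delta$, and $u=-\tilde w_\delta$ has the required properties.
\end{proof}

So the map from the boundary values $u|_{\mathbb{T}}$ to the solution can fail to preserve order.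

\section{Radial weights}\label{sec:radial}

In this section $\omega$ is as in Theorem~\ref{thm:B}; we also write $\omega(r)$ for its value on $|z|=r$. Put
\[
W(s)=\omega(e^{-s}),\qquad s\ge0 .
\]
We first note that $\omega\ge\omega(0)>0$ on $\overline{\mathbb{D}}$. Indeed, a radial function $\psi(\log r)$ has Laplacian $r^{-2}\psi''$, so logarithmic subharmonicity gives that $\log W$ is convex on $(0,\infty)$. Since $W(s)\to\omega(0)<\infty$ as $s\to\infty$, $\log W$ is bounded above for large $s$; being convex, it is nonincreasing. Hence $W\ge\omega(0)>0$ on $(0,\infty)$ and, by continuity, at $s=0$. Consequently the function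
\[
\kappa(s)=W'(s)/W(s)
\]
is defined and continuous on $[0,\infty)$, and it is nondecreasing because $\log W$ is convex. Moreover Fact~2 applies to $\omega$ and to its dilates $\omega(\rho\,\cdot)$, $0<\rho\le1$.

The proof of Theorem~\ref{thm:B} has three steps. Separation of variables writes the $\omega$-biharmonic function with data $(f,g)$ in terms of numbers $\Lambda_\rho(N)$ depending on the frequency $N=|n|$; Section~\ref{sec:conv} shows that these are moments of a \emph{positive} measure. A factor $e^{-2Nv}$ in the $n$th Fourier coefficient only changes the radius in a Poisson kernel, so Section~\ref{sec:kernels} obtains this function from explicit kernels, whose positive superpositions turn out to be nonnegative. Section~\ref{sec:hadamard} treats the interior term $\Delta\omega^{-1}\Delta u\le0$ by varying the radius of the disk.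

\subsection{A convolution identity}\label{sec:conv}

For $0<\rho\le1$, $\tau=\log(1/\rho)$, and integers $N\ge0$ let
\begin{equation}\label{Lambda}
\Lambda_\rho(N)=\frac{\int_0^1s^{2N+1}\omega(\rho s)\,ds}{\int_0^1s^{2N+1}\omega(s)\,ds}
=\frac{\int_0^\infty e^{-(2N+2)s}W(s+\tau)\,ds}{\int_0^\infty e^{-(2N+2)s}W(s)\,ds} .
\end{equation}
This is a quotient of Laplace transforms, so we want to write $W(\cdot+\tau)$ as the convolution of $W$ with a positive measure. Convexity of $\log W$ is what makes this possible.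

\begin{lemma}\label{lem:conv}
There is a positive measure $\mu_\rho=m_0\delta_0+m(v)\,dv$ on $[0,\infty)$, with $m_0=W(\tau)/W(0)$ and $m\ge0$ continuous (jointly in $v$ and $\tau$), such that
\[
\Lambda_\rho(N)=\int_{[0,\infty)}e^{-(2N+2)v}\,d\mu_\rho(v)\qquad(N\ge0).
\]
Moreover $\Lambda_\rho(0)\le1$.
\end{lemma}

\begin{proof}
We seek $m$ with $G=W(\cdot+\tau)$, where $G(s)=m_0W(s)+\int_0^sW(s-v)m(v)\,dv$. Since $W(\cdot+\tau)$ solves the linear equation $y'(s)=\kappa(s+\tau)y(s)$ and $G(0)=m_0W(0)=W(\tau)$, it suffices that $G$ solve the same equation. For continuous $m$,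
\[
G'(s)=m_0W'(s)+W(0)m(s)+\int_0^sW'(s-v)m(v)\,dv .
\]
Inserting $W'=\kappa W$, we see that $G'=\kappa(\cdot+\tau)G$ is equivalent to
\begin{equation}\label{volterra}
W(0)m(s)=m_0W(s)\big[\kappa(s+\tau)-\kappa(s)\big]+\int_0^sW(s-v)\big[\kappa(s+\tau)-\kappa(s-v)\big]m(v)\,dv .
\end{equation}
This Volterra equation has a unique continuous solution $m$, given by a Neumann series that converges uniformly for $s$ and $\tau$ in bounded sets; so $m$ is jointly continuous. As $\kappa$ is nondecreasing, the forcing term and the kernel are nonnegative, and so is every term of the series. Hence $m\ge0$ and $W(\cdot+\tau)=G$. Taking Laplace transforms at $2N+2$ (Tonelli's theorem; $W$ is bounded) gives the formula. Since $W$ is nonincreasing, $\Lambda_\rho(0)\le1$.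
\end{proof}

The monotonicity of $\kappa$ cannot simply be dropped here: by \eqref{volterra}, $m(0)$ has the sign of $\kappa(\tau)-\kappa(0)$.

\begin{example}
Let $\omega=1+|z|^2$, so $W=1+e^{-2s}$. Then
\[
\Lambda_\rho(N)=\frac{(N+2)+\rho^2(N+1)}{2N+3}=\frac{1+\rho^2}2+\frac{1-\rho^2}2\cdot\frac1{2N+3},
\]
and $\frac1{2N+3}=\int_0^\infty e^{-(2N+2)v}e^{-v}\,dv$. Here $m_0=\frac{1+\rho^2}2$ and $m(v)=\frac{1-\rho^2}2e^{-v}$.
\end{example}

\subsection{Positivity of the boundary kernels}\label{sec:kernels}

\begin{lemma}\label{lem:bdry}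
If $w\in C^\infty(\overline{\mathbb{D}})$ is real-valued and $\omega$-biharmonic with $f=w|_{\mathbb{T}}\ge0$ and $g=\partial_nw|_{\mathbb{T}}\ge0$, then $w\ge0$ on $\mathbb{D}$. Likewise with all three inequalities reversed.
\end{lemma}

\begin{proof}
\emph{Separation of variables.} Let $\hat w_n(r)=\int_{\mathbb{T}} w(r\zeta)\bar\zeta^n\,d\sigma$, $f_n=\hat f(n)$, $g_n=\hat g(n)$, $N=|n|$, and let $h_nr^N$ be the $n$th coefficient of the harmonic function $\omega^{-1}\Delta w$. Since $\omega$ is radial, taking $n$th coefficients in $\Delta w=\omega\cdot(\omega^{-1}\Delta w)$ gives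
\[
\hat w_n''+\tfrac1r\hat w_n'-\tfrac{N^2}{r^2}\hat w_n=\omega h_nr^N .
\]
With $V=\hat w_n'-N\hat w_n/r$ the left side is $V'+\frac{N+1}rV$, so $(r^{N+1}V)'=h_n\omega r^{2N+1}$. As $r^{N+1}V=r^{N+1}\hat w_n'-Nr^N\hat w_n\to0$ for $r\to0$, we obtain
\[
\rho^{N+1}V(\rho)=h_n\int_0^\rho s^{2N+1}\omega(s)\,ds=h_n\,\rho^{2N+2}\int_0^1s^{2N+1}\omega(\rho s)\,ds .
\]
For $\rho=1$ the left side is $V(1)=-(g_n+Nf_n)$. Eliminating $h_n$, we get $V(\rho)=-(g_n+Nf_n)\,\rho^{N+1}\Lambda_\rho(N)$. Now integrate $(\rho^{-N}\hat w_n)'=\rho^{-N}V$ from $r$ to $1$: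
\begin{equation}\label{what}
\hat w_n(r)=r^N\Big[f_n+(g_n+Nf_n)\int_r^1\rho\,\Lambda_\rho(N)\,d\rho\Big],\qquad 0<r<1 .
\end{equation}

\emph{The kernels.} By Lemma~\ref{lem:conv}, $\int_r^1\rho\Lambda_\rho(N)\,d\rho=\int e^{-2Nv}\,d\nu_r(v)$ with the positive measure $\nu_r=\int_r^1\rho\,e^{-2v}\mu_\rho(dv)\,d\rho$ on $[0,\infty)$, whose total mass satisfies
\begin{equation}\label{mass}
\nu_r([0,\infty))=\int_r^1\rho\,\Lambda_\rho(0)\,d\rho\le\frac{1-r^2}2 .
\end{equation}
For $\zeta\in\mathbb{T}$, $x=\operatorname{Re}\zeta$ and $0\le q<1$ let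
\begin{align*}
P_q(\zeta)&=\sum_nq^{|n|}\zeta^n=\frac{1-q^2}{D_q},\qquad D_q=1+q^2-2qx,\\
S_q(\zeta)&=\sum_n|n|q^{|n|}\zeta^n=q\,\partial_qP_q=\frac{2q\,\big(x(1+q^2)-2q\big)}{D_q^2} .
\end{align*}
We have $r^Ne^{-2Nv}=(re^{-2v})^N\le r^N$ and $\nu_r$ is finite, so the sum of \eqref{what} over $n$ and the integrals may be interchanged, which gives
\begin{equation}\label{rep}
w(r\zeta)=\int_{\mathbb{T}}\Big[P_r+\!\int\! S_{re^{-2v}}d\nu_r(v)\Big](\zeta\bar\xi)f(\xi)\,d\sigma(\xi)+\int_{\mathbb{T}}\Big[\int\! P_{re^{-2v}}d\nu_r(v)\Big](\zeta\bar\xi)g(\xi)\,d\sigma(\xi).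
\end{equation}
The second kernel is nonnegative. In the first, $S_q$ takes negative values, which must be compensated by $P_r$. By \eqref{mass} and $P_r\ge0$, $P_r\ge\int\frac{2P_r}{1-r^2}\,d\nu_r$, so the first kernel is at least $\int\big[\frac{2P_r}{1-r^2}+S_{re^{-2v}}\big]d\nu_r(v)$. Hence it suffices to show
\[
\frac{2P_r}{1-r^2}+S_q=\frac2{D_r}+\frac{2q\,(x(1+q^2)-2q)}{D_q^2}\ge0\qquad(0\le q\le r<1).
\]

\emph{The inequality.} Put $B=2q-x(1+q^2)$. If $q=0$ or $B\le0$ there is nothing to prove. Otherwise we need $qBD_r\le D_q^2$. The function $q\mapsto q^{-1}+q$ decreases on $(0,1]$, so $D_r/r=r^{-1}+r-2x\le q^{-1}+q-2x=D_q/q$, that is, $qD_r\le rD_q\le D_q$. Moreover $D_q-B=(1-q)^2(1+x)\ge0$. Therefore $qBD_r\le BD_q\le D_q^2$.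

This proves $w\ge0$ on $\mathbb{D}\setminus\{0\}$, and at $0$ by continuity. The version with reversed inequalities follows by passing to $-w$.
\end{proof}

\begin{example}\label{ex:classical}
For $\omega=1$ we have $\Lambda_\rho=1$ and $\nu_r=\frac{1-r^2}2\delta_0$, and the kernels in \eqref{rep}, with $x=\operatorname{Re}(\zeta\bar\xi)$, are
\[
P_r+\frac{1-r^2}2S_r=\frac{(1-r^2)^2(1-rx)}{D_r^2},\qquad \frac{1-r^2}2P_r=\frac{(1-r^2)^2}{2D_r} .
\]
In this case \eqref{mass} is an equality, and both kernels are positive.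
\end{example}

For $0<\rho\le1$ the weight $\omega(\rho\,\cdot)$ satisfies the same hypotheses as $\omega$. By scaling, Lemma~\ref{lem:bdry} and Fact~2 therefore hold on $\rho\mathbb{D}$ as well, with $\partial_n=-\partial_r$ on $\mathbb{T}_\rho=\rho\mathbb{T}$.

\subsection{The interior term}\label{sec:hadamard}

\begin{lemma}\label{lem:interior}
If $e\in C^\infty(\overline{\mathbb{D}})$ is real, $\mu=\Delta(\omega^{-1}\Delta e)\le0$ on $\mathbb{D}$ and $e=\partial_ne=0$ on $\mathbb{T}$, then $e\le0$ on $\mathbb{D}$.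
\end{lemma}

The idea is Hadamard variation: we solve the same problem in $\rho\mathbb{D}$ and let $\rho$ grow from $|z|$ to $1$. The derivative of the solution in $\rho$ is $\omega$-biharmonic, and its boundary data have a sign, so Lemma~\ref{lem:bdry} applies.

\begin{proof}
For $0<\rho\le1$ let $e_\rho\in C^\infty(\rho\overline{\mathbb{D}})$ solve
\[
\Delta(\omega^{-1}\Delta e_\rho)=\mu\ \text{ in }\rho\mathbb{D},\qquad e_\rho=\partial_re_\rho=0\ \text{ on }\mathbb{T}_\rho .
\]
Thus $e_1=e$.

\emph{Smooth dependence on $\rho$.} The function $e^{(\rho)}(z)=e_\rho(\rho z)$ on $\overline{\mathbb{D}}$ has zero Dirichlet data and satisfies $\Delta(\omega(\rho z)^{-1}\Delta e^{(\rho)})=\rho^4\mu(\rho z)$. Since $\omega(\rho z)^{-1}$ and $\rho^4\mu(\rho z)$ are smooth in $(\rho,z)$, the operators $\Delta\omega(\rho\,\cdot)^{-1}\Delta:H^{j+4}\cap H^2_0\to H^j$ depend smoothly on $\rho\in(0,1]$ in operator norm, and the right-hand sides depend smoothly on $\rho$ in $H^j$. The operators are isomorphisms by Fact~2, so their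 inverses depend smoothly on $\rho$. As $j$ is arbitrary, $e^{(\rho)}(z)$ is smooth in $(\rho,z)\in(0,1]\times\overline{\mathbb{D}}$ by Sobolev embedding. Hence $e_\rho(z)=e^{(\rho)}(z/\rho)$ is smooth in $(\rho,z)$ on $\{|z|\le\rho\le1,\ \rho>0\}$.

\emph{The derivative in $\rho$.} Let $\dot e=\partial_\rho e_\rho$. The right-hand side $\mu$ does not depend on $\rho$, so $\dot e$ is $\omega$-biharmonic in $\rho\mathbb{D}$. Differentiating $e_\rho(\rho\zeta)=0$ and $(\partial_re_\rho)(\rho\zeta)=0$, $\zeta\in\mathbb{T}$, in $\rho$ gives on $\mathbb{T}_\rho$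
\[
\dot e=-\partial_re_\rho=0,\qquad \partial_n\dot e=-\partial_r\dot e=\partial_r^2e_\rho=\Delta e_\rho ,
\]
the last equality because $e_\rho$ and $\partial_re_\rho$ vanish on $\mathbb{T}_\rho$.

\emph{Sign of $\Delta e_\rho$ on $\mathbb{T}_\rho$.} Let $\psi\ge0$ be smooth on $\mathbb{T}_\rho$ and let $y\in C^\infty(\rho\overline{\mathbb{D}})$ be $\omega$-biharmonic with $y=0$, $\partial_ny=\psi$ on $\mathbb{T}_\rho$. By Lemma~\ref{lem:bdry}, $y\ge0$. Green's formula, with the unnormalized measures $dx\,dy$ (not displayed) on $\rho\mathbb{D}$ and arclength $ds$ on $\mathbb{T}_\rho$, gives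
\[
0\ge\int_{\rho\mathbb{D}}y\,\mu=\int_{\rho\mathbb{D}}(\omega^{-1}\Delta y)\,\Delta e_\rho+\int_{\mathbb{T}_\rho}\omega^{-1}\Delta e_\rho\,\psi\,ds=\int_{\mathbb{T}_\rho}\omega^{-1}\Delta e_\rho\,\psi\,ds .
\]
In the first equality we used $y=0$ and $\partial_ry=-\psi$ on $\mathbb{T}_\rho$. In the second, $\omega^{-1}\Delta y$ is harmonic, while $e_\rho$ and $\partial_re_\rho$ vanish on $\mathbb{T}_\rho$. Since $\psi\ge0$ is arbitrary and $\omega>0$, $\Delta e_\rho\le0$ on $\mathbb{T}_\rho$.

\emph{Conclusion.} On $\mathbb{T}_\rho$ we have $\dot e=0$ and $\partial_n\dot e\le0$, so $\dot e\le0$ in $\rho\mathbb{D}$ by Lemma~\ref{lem:bdry}. For fixed $z\in\mathbb{D}\setminus\{0\}$ the function $\rho\mapsto e_\rho(z)$ is thus nonincreasing on $[|z|,1]$, and it vanishes at $\rho=|z|$. Hence $e(z)=e_1(z)\le0$, and $e(0)\le0$ by continuity.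
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $w=u-v$ and $\mu=\Delta(\omega^{-1}\Delta w)$. Then $\mu\in C^\infty(\overline{\mathbb{D}})$, $\mu\le0$, and $w\le0$, $\partial_nw\le0$ on $\mathbb{T}$. By Fact~2 there is a real-valued $e\in C^\infty(\overline{\mathbb{D}})$ with $\Delta(\omega^{-1}\Delta e)=\mu$ and $e=\partial_ne=0$ on $\mathbb{T}$, and $e\le0$ by Lemma~\ref{lem:interior}. The function $w-e$ is $\omega$-biharmonic and has the boundary data $w|_{\mathbb{T}}\le0$, $\partial_nw|_{\mathbb{T}}\le0$, so $w-e\le0$ by Lemma~\ref{lem:bdry}. Hence $u-v=(w-e)+e\le0$.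
\end{proof}

\begin{thebibliography}{9}
\bibitem{HMP} \emph{An Hadamard Maximum Principle}, \texttt{http://www.mat.univie.ac.at/\textasciitilde esiprpr/esi712.pdf}.
\bibitem{GT} Gilbarg--Trudinger, Theorem 6.19.
\bibitem{ADN} Agmon--Douglis--Nirenberg, CPAM 12 (1959).
\bibitem{LM} Lions--Magenes, vol.~I, Chapter 2.
\end{thebibliography}

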